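
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Vortex spheres trapped at a neck:\\ Ginzburg--Landau solutions of unbounded energy\\ with topologically trivial boundary data}


\begin{abstract}
Let $\Omega\subset\mathbb R^N$, $N\ge3$, be a bounded domain with simply connected boundary, and let $g:\partial\Omega\to S^1$ be smooth. It was conjectured that all solutions of the Ginzburg--Landau equation with data $g$, minimizing or not, have energy bounded independently of $\varepsilon$ and converge in $H^1$ to $e^{i\varphi_*}$, where $\varphi_*$ is the harmonic extension of the phase of $g$. We disprove this in every dimension $N\ge3$. On a domain homeomorphic to a ball whose complement has a thin neck, a vortex sphere wrapped around the neck is trapped: to slide off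 it would have to become longer. For $g\equiv1$ this gives solutions whose energy is asymptotic to an explicit multiple of $|\log\varepsilon|$. For thinner necks and every smooth $g$ it gives local minimizers of the energy with energy of order $|\log\varepsilon|$. In both cases no subsequence converges to $e^{i\varphi_*}$, even weakly in $H^1$.
\end{abstract}

\section{The question}

Let $N\ge3$ and let $\Omega\subset\mathbb R^N$ be a bounded, simply connected, smooth domain. For $0<\varepsilon<1$ consider the Ginzburg--Landau equation for $u_\varepsilon:\Omega\to\mathbb C$,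
\begin{equation}\label{GL}
-\Delta u_\varepsilon=\frac1{\varepsilon^2}\,u_\varepsilon(1-|u_\varepsilon|^2)\ \text{ in }\Omega,\qquad u_\varepsilon=g\ \text{ on }\partial\Omega,
\end{equation}
with a smooth $g:\partial\Omega\to S^1$ that does not depend on $\varepsilon$. It is the Euler--Lagrange equation of
\[
E_\varepsilon(u)=\int_\Omega e_\varepsilon(u),\qquad e_\varepsilon(u)=\tfrac12|\nabla u|^2+\tfrac1{4\varepsilon^2}(1-|u|^2)^2 .
\]
If $\partial\Omega$ is simply connected, then $g=e^{i\varphi_0}$ with $\varphi_0$ smooth. Let $\varphi_*$ be the harmonic extension of $\varphi_0$ and put $u_*=e^{i\varphi_*}$. This map is an extension of $g$ with values in $S^1$ and with energy $\frac12\int_\Omega|\nabla\varphi_*|^2$, independent of $\varepsilon$. So the boundary data force no zeros, and the minimal energy stays bounded: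
\begin{equation}\label{bound}
E_\varepsilon(u_\varepsilon)\le C\qquad\text{with $C$ independent of }\varepsilon
\end{equation}
holds for minimizers. In fact minimizers converge to $u_*$, at least in $H^1$, and if $\Omega$ is star-shaped then \emph{every} solution of \eqref{GL} satisfies \eqref{bound} and converges to $u_*$, at least in $H^1$; both facts are quoted in \cite{source}. The following was proposed there.

\begin{conjecture}[\cite{source}]\label{conj}
Assume that $\partial\Omega$ is simply connected and that $u_\varepsilon$ is a (nonminimizing) solution of \eqref{GL} with $g:\partial\Omega\to S^1$ smooth. Then \eqref{bound} holds and $u_\varepsilon\to u_*$ (at least) in $H^1(\Omega)$ as $\varepsilon\to0$.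
\end{conjecture}

\paragraph{What could go wrong.}
A planar map with a zero of degree $\pm1$ and modulus one outside a disc of radius $\varepsilon$ around it has energy at least about $\pi|\log\varepsilon|$, and this value can be attained to leading order. In $\mathbb R^N$ such zeros typically form a set of dimension $N-2$, and to leading order this set costs $\pi|\log\varepsilon|$ per unit of area. Heuristically, a solution with energy of order $|\log\varepsilon|$ therefore resembles a surface of dimension $N-2$ under tension. With topologically trivial data nothing prescribes such a surface, and one expects tension to make it shrink and vanish. This speaks for the conjecture.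

But tension can also hold a surface in place. In $\mathbb R^3$, a rubber band around the waist of an hourglass cannot shrink, because the glass is in the way, and to slip off it would first have to stretch. The Dirichlet condition $|u|=1$ on $\partial\Omega$ keeps the zeros inside $\Omega$, so the complement of $\Omega$ can play the role of the glass. An hourglass standing on the outer boundary of $\Omega$ leaves a domain that is still homeomorphic to a ball. We show that this picture is correct for small $\varepsilon$ and that the conjecture is false in every dimension $N\ge3$.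

\paragraph{Conventions.}
We write $x=(x',z)\in\mathbb R^{N-1}\times\mathbb R$, $r=|x'|$, $\sigma=|S^{N-2}|$, and $(a,b)=\mathrm{Re}(a\bar b)$ for $a,b\in\mathbb C$. From $\frac12p^2+\frac1{4\varepsilon^2}q^2\ge\frac{pq}{\sqrt2\,\varepsilon}$ we have
\begin{equation}\label{MM}
\bigl|1-|v|^2\bigr|\,|\nabla v|\le\sqrt2\,\varepsilon\,e_\varepsilon(v).
\end{equation}
Let $Py=y/\max(1,|y|)$ be the projection of $\mathbb C$ onto the closed unit disc. It is $1$-Lipschitz, and $(1-|Py|^2)^2\le(1-|y|^2)^2$, so
\begin{equation}\label{proj}
E_\varepsilon(Pu)\le E_\varepsilon(u).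
\end{equation}
Where $v=|v|e^{i\varphi}\ne0$ one has $(iv,\partial v)=|v|^2\partial\varphi$ for every first-order derivative $\partial$. For a nonvanishing smooth $v$ on a closed oriented curve $\gamma$ with unit tangent $\tau$, the degree is $\deg(v,\gamma)=\frac1{2\pi}\int_\gamma\partial_\tau\varphi\in\mathbb Z$. If $v$ does not vanish on a compact planar region bounded by an outer curve and disjoint inner curves, all oriented counterclockwise, the outer degree is the sum of the inner ones.

\section{Domains with a neck and the results}

\begin{definition}\label{def:neck}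
Let $\Omega$ be a bounded smooth domain invariant under $O(N-1)$ acting on $x'$. Thus $\Omega=\{(|x'|,z)\in D\}$ with $D\subset[0,\infty)\times\mathbb R$ relatively open and connected. Assume that $D$ meets the axis $\{r=0\}$. View $D$ as a subset of $\mathbb R^2$ and let $B_\rho$ be the open disc in $\mathbb R^2$ of radius $\rho$ about a point $p_0=(r_0,z_0)\in\partial D$ with $r_0>0$. We say that $\Omega$ has a \emph{neck} with parameters $(r_0,r_1,\rho_1,\rho_2)$, where $r_1>r_0$ and $0<\rho_1<\rho_2$, if
\begin{equation}\label{neck}
r\ge r_0\ \text{ on } D\cap B_{\rho_2},\qquad r\ge r_1\ \text{ on } D\cap(B_{\rho_2}\setminus B_{\rho_1}).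
\end{equation}
\end{definition}

A point of $D$ near $p_0$ represents a sphere $S^{N-2}$ of radius about $r_0$ around the obstacle. By \eqref{neck}, leaving $B_{\rho_2}$ requires crossing a region where such spheres have radius at least $r_1$. For $0<\rho<\rho_2$ the point $p_0-(\rho,0)\in\partial B_\rho$ has first coordinate less than $r_0$, so it is not in $D$. Hence every circle $\partial B_\rho$, $0<\rho<\rho_2$, contains a point outside $D$.

\paragraph{The domains $\Omega_\delta$, $0<\delta\le\frac18$.}
Let
\[
D_0=\{r\ge0,\ r^2+z^2<16\}\setminus\bigl\{z\le1,\ r\le\sqrt{\delta^2+z^2}\bigr\}.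
\]
Its relative boundary in the half plane $\{r\ge0\}$ is an arc: the segment from $(0,1)$ to $(\sqrt{1+\delta^2},1)$, then the hyperbola $r=\sqrt{\delta^2+z^2}$ down to the circle $r^2+z^2=16$, then this circle up to $(0,4)$. Round the two corners smoothly, changing $D_0$ only inside the discs of radius $\frac1{10}$ about them. Call the result $D$ and put $\Omega_\delta=\{(|x'|,z)\in D\}$; see Figure~\ref{fig}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.78]
\filldraw[fill=black!10,draw=black,thick] (0,1) -- (1.0078,1) -- plot[domain=1:-2.827,samples=90] ({sqrt(0.015625+(\x)*(\x))},{\x}) arc[start angle=-44.98,end angle=90,radius=4] -- cycle;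
\draw[dotted,thick] (0,-3.4) -- (0,4.5);
\draw[dashed] (0.125,0) circle (0.5);
\draw[dashed] (0.125,0) circle (0.75);
\fill (0.2,0) circle (0.055);
\draw[<-] (0.28,0.02) -- (1.55,0.35);
\node[right] at (1.5,0.4) {vortex near $p_0$};
\node at (2,2.3) {$D$};
\node at (0.75,-2.3) {obstacle};
\node[left] at (0,4.2) {$r=0$};
\draw[->] (0,-3.2) -- (1.1,-3.2) node[right] {$r$};
\end{tikzpicture}
\caption{The section $D$ of $\Omega_\delta$ in the half plane $\{(r,z):r\ge0\}$ (shaded; $\delta=\frac18$, corners not yet rounded). Rotation about the dotted axis $r=0$ gives $\Omega_\delta$. The dashed circles about $p_0=(\delta,0)$ have radii $\frac12$ and $\frac34$. A vortex at the dot sweeps out a sphere of radius about $\delta$ around the neck of the obstacle. Between the dashed circles all points of $D$ have $r>\frac13$.}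
\label{fig}
\end{figure}

\begin{lemma}\label{lem:dom}
$\Omega_\delta$ is a smooth domain. There is a homeomorphism of $\overline{\Omega_\delta}$ onto the closed unit ball that maps $\partial\Omega_\delta$ onto the unit sphere; in particular $\Omega_\delta$ is simply connected, and $\partial\Omega_\delta\cong S^{N-1}$ is connected and simply connected. $\Omega_\delta$ has a neck with $p_0=(\delta,0)$ and parameters $(\delta,\frac13,\frac12,\frac34)$, and
\begin{equation}\label{hyper}
D\cap B_{3/4}=\bigl\{r>\sqrt{\delta^2+z^2}\bigr\}\cap B_{3/4}.
\end{equation}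
\end{lemma}
\begin{proof}
The boundary is smooth: near the axis it is flat (at $z=1$) or spherical (at $z=4$), and away from the axis it is swept out by a smooth curve. The set $\overline D$ is a closed Jordan domain whose boundary consists of the axis segment from $(0,1)$ to $(0,4)$ and an arc. By the Schoenflies theorem there is a homeomorphism of $\overline D$ onto a closed half disc taking the axis segment to the diameter, hence the arc to the half circle. Rotating it about the axis gives the homeomorphism onto the closed ball.

Both corners of $D_0$ have distance at least $1$ from $p_0$, so the rounding takes place outside $B_{3/4}$. On $B_{3/4}$ we have $z<1$ and $r^2+z^2<16$, which gives \eqref{hyper}. Hence $r>\delta$ on $D\cap B_{3/4}$. At points of this set with distance at least $\frac12$ from $p_0$ we also have $2r^2\ge(r-\delta)^2+z^2\ge\frac14$, so $r>\frac13$.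
\end{proof}

The first theorem concerns arbitrary domains with a neck; their topology plays no role in it.

\begin{theorem}\label{thm1}
Let $\Omega$ have a neck with parameters $(r_0,r_1,\rho_1,\rho_2)$, let $g\equiv1$, and let $k\ge1$ be an integer with $k\,r_0^{N-2}<r_1^{N-2}$. For all small $\varepsilon$ there is an $O(N-1)$-invariant solution $u_\varepsilon\in C^\infty(\overline\Omega)$ of \eqref{GL} with $|u_\varepsilon|\le1$ and
\begin{equation}\label{sharp}
\lim_{\varepsilon\to0}\frac{E_\varepsilon(u_\varepsilon)}{|\log\varepsilon|}=k\,\pi\,\sigma\,r_0^{N-2}.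
\end{equation}
No subsequence of $u_\varepsilon$ converges weakly in $H^1(\Omega)$ to $u_*\equiv1$.
\end{theorem}

\begin{corollary}\label{cor}
Conjecture~\ref{conj} is false for every $N\ge3$: on $\Omega_{1/8}$, with $g\equiv1$, there are solutions with $E_\varepsilon(u_\varepsilon)=(\pi\sigma8^{-(N-2)}+o(1))|\log\varepsilon|$, no subsequence of which converges to $u_*$. Moreover, for every $K$ there is a domain, with closure homeomorphic to a closed ball, on which for $g\equiv1$ and all small $\varepsilon$ there are at least $2K$ distinct solutions as in Theorem~\ref{thm1} or complex conjugates of such, all with energy of order $|\log\varepsilon|$ and without subsequences converging weakly in $H^1$ to $u_*$.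
\end{corollary}

The solutions of Theorem~\ref{thm1} come from a minimization among symmetric maps, and the data are special. The second theorem removes both features.

\begin{theorem}\label{thm2}
There is $\delta_0(N)>0$ such that for $\Omega=\Omega_\delta$ with $\delta\le\delta_0(N)$ and for every smooth $g:\partial\Omega\to S^1$ the following holds. For all small $\varepsilon$ there is a solution $u_\varepsilon$ of \eqref{GL}, smooth on $\overline\Omega$, which is a local minimizer of $E_\varepsilon$ in $H^1_g(\Omega;\mathbb C)$ for the $H^1$ topology, and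
\[
c\,|\log\varepsilon|\le E_\varepsilon(u_\varepsilon)\le C|\log\varepsilon|,\qquad c>0 ,
\]
with $c,C$ independent of $\varepsilon$. No subsequence of $u_\varepsilon$ converges weakly in $H^1(\Omega)$ to $u_*$.
\end{theorem}

\begin{remark}
The condition $k\,r_0^{N-2}<r_1^{N-2}$ says that $k$ vortex spheres at the neck cost less than a single one in the region that must be crossed. For $N=2$ it would read $k<1$: the cost of a planar vortex does not depend on its position to leading order, and this mechanism gives nothing.
\end{remark}

\section{The mechanism in the simplest case}\label{sec:toy}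

This section explains the idea in a model; it is not used later. Take $N=3$, $\Omega=\Omega_{1/8}$, $g\equiv1$, $k=1$, and an invariant map $u=v(r,z)$ with $v=1$ on the part of $\partial D$ off the axis. Extend $v$ by $1$ to $B_{3/4}\setminus D$. Since $\sigma=2\pi$,
\begin{equation}\label{toyE}
E_\varepsilon(u)=2\pi\int_De_\varepsilon(v)\,r\,dr\,dz .
\end{equation}
Suppose, as a model, that in $B_{3/4}$ we have $|v|=1$ except in one disc $B_\varepsilon(a)$, and let $q$ be the degree of $v$ around $a$. A circle $\partial B_t$ not meeting this disc carries the degree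
\[
f(t)=\frac1{2\pi}\int_{\partial B_t}(iv,\partial_\tau v)=
\begin{cases} q&\text{if } |a-p_0|<t,\\ 0&\text{if } |a-p_0|>t.\end{cases}
\]
Thus, if $q\ne0$, $f$ tells whether the vortex is inside $B_t$. The first point is that the vortex \emph{cannot be located in the annulus} between $B_{1/2}$ and $B_{3/4}$ if the energy is below a suitable level. Fix a small $h$, and let $a$ lie in this annulus at distance at least $h$ from its boundary. On a circle of radius $\rho\in(\varepsilon,h)$ about $a$ we have $|v|=1$, $v=e^{i\varphi}$, and, by Cauchy--Schwarz, $\int\frac12|\partial_\tau\varphi|^2\ge\frac12\frac{(2\pi q)^2}{2\pi\rho}=\frac{\pi q^2}\rho$. Integrating over $\rho$, and using $r\ge\frac13$ where $v\ne1$ in the annulus, we get, if $q\ne0$,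
\[
E_\varepsilon(u)\ge2\pi\cdot\tfrac13\cdot\pi\log\frac h\varepsilon=\frac{2\pi^2}3\log\frac h\varepsilon .
\]
This exceeds the budget $\frac{2\pi^2}4|\log\varepsilon|$ when $\varepsilon$ is small. So, for small $\varepsilon$, a model map within this budget has $f$ equal to one integer on all circles $\partial B_t$, $t\in(\frac12,\frac34)$, except for a set of radii of measure $O(h)$.

The second point is that a vortex \emph{can} be located near $p_0$, where $r\approx\frac18$, for about $\frac{2\pi^2}8|\log\varepsilon|$, well within the budget. Let $F$ be the mean of $f$ over $(\frac12,\frac34)$ and minimize $E_\varepsilon$ among invariant maps subject to $|F-1|\le\frac12$. The minimizer is within the budget, so $F$ is close to an integer, which must be $1$. The constraint is inactive, and the minimizer solves the equation. Since $F=0$ for $u_*\equiv1$, it is a different solution. The number $F$ is close to an integer only under the energy bound and for small $\varepsilon$, but it is defined and continuous on all of the function space, and this is why it is convenient to minimize with it.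

To turn this into a proof we must replace the model assumption by an energy bound. General maps have many small regions where $|v|$ is not close to $1$, with cancelling degrees, and the energy around them must be estimated from below with the sharp constant. We must also control $f$ on the exceptional circles, where it is not near an integer. Both are done in the next section.

\section{Planar estimates}\label{sec:planar}

\subsection{Covering the bad set by discs}

The classical remedy for many bad regions at different scales is to let discs around them grow, and to merge discs when they touch.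

\begin{lemma}\label{lem:balls}
Let $0<m<m'<1$, let $U'\subset\mathbb R^2$ be open, and let $v$ be smooth near $\overline{U'}$ with $|v|\ge m'$ on $\partial U'$, with $\{x\in U':|v|<m'\}$ bounded and $\mathcal E=\int_{U'}e_\varepsilon(v)<\infty$. Put
\[
R_0=\frac{\sqrt2\,\varepsilon\,\mathcal E}{(1-m'^2)(m'-m)} .
\]
For every $R>R_0$ there is a finite, possibly empty, family $\mathcal B$ of disjoint closed discs of total radius at most $R$ such that $|v|\ge m$ on $U'\setminus\bigcup\mathcal B$ and, for every $B\in\mathcal B$ with $B\subset U'$, $|v|\ge m$ on $\partial B$ and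
\[
\int_Be_\varepsilon(v)\ge\pi m^2|d_B|\log\frac R{R_0},\qquad d_B=\deg(v,\partial B).
\]
If $R_0=0$, the family is empty.
\end{lemma}

\begin{proof}
\emph{Choice of a level.} By the coarea formula and \eqref{MM},
\[
\int_m^{m'}\mathcal H^1(\{|v|=\lambda\}\cap U')\,d\lambda\le\int_{U'\cap\{m<|v|<m'\}}|\nabla v|\le\frac{\sqrt2\,\varepsilon\,\mathcal E}{1-m'^2}.
\]
By Sard's theorem there is a regular value $\lambda\in(m,m')$ of $|v|$ with $\mathcal H^1(\{|v|=\lambda\}\cap U')\le R_0$. This level set is bounded, closed in $\overline{U'}$ and disjoint from $\partial U'$, so it is a compact curve without boundary, that is, a finite union of Jordan curves $\gamma_j$. Cover each $\gamma_j$ by the closed disc centered at a point of $\gamma_j$ whose radius is the length of $\gamma_j$. The total radius is at most $R_0$.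

\emph{Merging.} If $\bar B(a_1,r_1)$ and $\bar B(a_2,r_2)$ intersect, both lie in the closed disc of radius $r_1+r_2$ about $\frac{r_1a_1+r_2a_2}{r_1+r_2}$, because the distance of this point to $a_1$ is $\frac{r_2|a_1-a_2|}{r_1+r_2}\le r_2$, and likewise for $a_2$. Repeated merging gives a disjoint family $\mathcal B(0)$, of total radius $R_{00}\le R_0$, covering all $\gamma_j$.

\emph{$|v|\ge\lambda$ on $U'\setminus\bigcup\mathcal B(0)$.} Let $W=\{x\in U':|v|<\lambda\}$. It is bounded, $\overline W$ is a compact subset of $U'$, and $\partial W\subset\bigcup_j\gamma_j$. If there were $x\in W\setminus\bigcup\mathcal B(0)$, we could join $x$ to infinity in the connected set $\mathbb R^2\setminus\bigcup\mathcal B(0)$. The path leaves $W$ through $\partial W\subset\bigcup\mathcal B(0)$, a contradiction. If $\mathcal B(0)$ is empty, as it is when $R_0=0$, we take $\mathcal B=\emptyset$.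

\emph{Growth.} Otherwise dilate all discs about their centers by the factor $e^t$, starting at $t=0$. Whenever discs touch, merge until the family is disjoint, then continue. There are finitely many mergings. The family $\mathcal B(t)$ has total radius $e^tR_{00}$, and $\bigcup\mathcal B(t)$ increases with $t$. Put $\mathcal B=\mathcal B(T)$ with $T=\log(R/R_{00})\ge\log(R/R_0)$. We claim that
\[
\int_Be_\varepsilon(v)\ge\pi\lambda^2|d_B|\,t\qquad\text{for } B\in\mathcal B(t),\ B\subset U' .
\]
Here $|v|\ge\lambda$ on $\partial B$ by continuity, since points of $U'$ just outside $B$ lie in no disc of $\mathcal B(t)$. All discs from which $B$ arose lie in $B\subset U'$, so we may follow the claim along the growth. At $t=0$ it is trivial. Between mergings $d_B$ is constant, because $|v|\ge\lambda$ in the annulus swept out, and on a circle of radius $\rho$ in this annulus, with $v=|v|e^{i\varphi}$,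
\[
\int_{\partial B_\rho}\tfrac12|\nabla v|^2\ge\frac{\lambda^2}2\int_{\partial B_\rho}|\partial_\tau\varphi|^2\ge\frac{\lambda^2}2\,\frac{(2\pi d_B)^2}{2\pi\rho}=\frac{\pi\lambda^2d_B^2}\rho .
\]
Growth during a time $s$ multiplies the radius by $e^s$ and so adds at least $\pi\lambda^2d_B^2s\ge\pi\lambda^2|d_B|s$. When discs $B_i$ merge into $B$, the degrees add: outside the disjoint discs present just before the merging time, $|v|\ge\lambda$ in $B$. Hence $|d_B|\le\sum|d_{B_i}|$, and since the $B_i$ have disjoint interiors their energies add, so the bound persists. At $t=T$ the claim implies the lemma, as $\lambda>m$.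
\end{proof}

\subsection{Good slices}

We now foliate a planar region by circles or lines and ask how the degree on a leaf varies. Outside a small set of leaves the degree is defined, it is almost given by an integral that makes sense for all $H^1$ maps, and each change of the degree by one costs energy $\pi|\log\varepsilon|$ to leading order.

Let $s_-<s_+$, $I=(s_-,s_+)$, and let $U\subset\mathbb R^2$, $v\in C^\infty(U;\mathbb C)$, and the function $s:\mathbb R^2\to\mathbb R$ be as in one of these cases:
\begin{itemize}
\item[(a)] (annulus) $s_->0$, $s(x)=|x-p|$, $U=\{s_-<s<s_+\}$;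
\item[(b)] (strip) $s(x)=x_2$, $U=\{s_-<s<s_+\}=\mathbb R\times I$, and $v=1$ for $|x_1|\ge\ell$;
\item[(c)] (disc) $s_->0$, $s(x)=|x-p|$, $U=\{s<s_+\}$.
\end{itemize}
The \emph{slices} are $S_t=\{s=t\}$, $t\in I$: circles oriented counterclockwise in (a) and (c), lines oriented by $+x_1$ in (b). In (a) and (c) we assume that $v$ takes the value $1$ somewhere on each slice; in our applications this comes from the Dirichlet condition. Put
\[
f_v(t)=\frac1{2\pi}\int_{S_t}(iv,\partial_\tau v),\qquad e(t)=\int_{S_t}e_\varepsilon(v).
\]
If $|v|=1$ on $S_t$, then $f_v(t)$ is the degree of $v$ on $S_t$. (In (b) the degree of a nonvanishing $v$ on a line makes sense because $v=1$ near both ends.) In general it is a substitute for the degree that is defined, for almost every $t$, for all $v$ in $H^1$.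

\begin{lemma}\label{lem:slices}
Let $m\in(0,1)$, $\beta\in(0,\frac12)$, $\Lambda<\infty$. There are $C$ and $\varepsilon_0>0$, depending only on $m,\beta,\Lambda,s_\pm$ and, in case \textup{(b)}, on $\ell$, such that if $\varepsilon<\varepsilon_0$ and $\int_Ue_\varepsilon(v)\le\Lambda|\log\varepsilon|$, there is a measurable set $G\subset I$ with the following properties.
\begin{itemize}
\item[(i)] $|I\setminus G|\le3\varepsilon^\beta$.
\item[(ii)] For $t\in G$: $|v|\ge m$ on $S_t$, and $d(t)=\deg(v,S_t)$ satisfies $|f_v(t)-d(t)|\le C\varepsilon\,e(t)$.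
\item[(iii)] For $t<t'$ in $G$: $\ \pi m^2(1-2\beta)\,|d(t')-d(t)|\,|\log\varepsilon|\le\int_{\{t<s<t'\}}e_\varepsilon(v)$.
\item[(iv)] In case \textup{(c)}, for $t\in G$: $\ \pi m^2(1-2\beta)\,|d(t)|\,|\log\varepsilon|\le\int_{\{s<t\}}e_\varepsilon(v)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $m'=\frac{1+m}2$; $C$ denotes constants as in the statement.

\emph{Slices on which $|v|$ is small somewhere.} Let $Z_0=\{t\in I:\min_{S_t}|v|<m'\}$ and $h(y)=\int_{\min(y,1)}^1(1-q^2)\,dq$. On a slice with $t\in Z_0$ the function $h(|v|)$ takes the value $0$ and a value larger than $h(m')>0$, so by \eqref{MM}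
\[
h(m')\le\int_{S_t}\bigl|1-|v|^2\bigr|\,|\partial_\tau v|\le\sqrt2\,\varepsilon\,e(t).
\]
Since $\int_Ie(t)\,dt\le\Lambda|\log\varepsilon|$, we get $|Z_0|\le C\varepsilon|\log\varepsilon|$. Choose $t_+\in I\setminus Z_0$ within $|Z_0|+\varepsilon$ of $s_+$. In cases (a) and (b) choose also $t_-\in I\setminus Z_0$ within $|Z_0|+\varepsilon$ of $s_-$ and put $U'=\{t_-<s<t_+\}$. In case (c) put $t_-=s_-$ and $U'=\{s<t_+\}$. In all cases $\overline{U'}\subset U$ and $|v|\ge m'$ on $\partial U'$.

\emph{Discs.} Lemma~\ref{lem:balls} applies to $v$ in $U'$, and $R_0\le C\varepsilon|\log\varepsilon|$. Use it with $R=\varepsilon^\beta$. For small $\varepsilon$ we have $R>R_0$ and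
\begin{equation}\label{logR}
\log(R/R_0)\ge(1-\beta)|\log\varepsilon|-\log(C|\log\varepsilon|)\ge(1-2\beta)|\log\varepsilon| .
\end{equation}
Let $G=(t_-,t_+)\setminus s(\bigcup\mathcal B)$. Since $s$ is $1$-Lipschitz on $\mathbb R^2$, the image $s(B)$ of a disc is an interval of length at most twice its radius. So $|I\setminus G|\le2(|Z_0|+\varepsilon)+2\varepsilon^\beta\le3\varepsilon^\beta$ for small $\varepsilon$, which is (i).

\emph{Proof of (ii).} For $t\in G$ the slice $S_t$ lies in $U'\setminus\bigcup\mathcal B$, so $|v|\ge m$ there. Write $v=|v|e^{i\varphi}$ locally on $S_t$. Then $(iv,\partial_\tau v)=|v|^2\partial_\tau\varphi$ and $|\partial_\tau\varphi|\le|\partial_\tau v|/m$, hence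
\[
|f_v(t)-d(t)|=\Bigl|\frac1{2\pi}\int_{S_t}(|v|^2-1)\,\partial_\tau\varphi\Bigr|\le\frac1{2\pi m}\int_{S_t}\bigl|1-|v|^2\bigr||\partial_\tau v|\le\frac{\sqrt2\,\varepsilon}{2\pi m}\,e(t).
\]

\emph{Proof of (iii) and (iv).} Let $t<t'$ be in $G$. For each $B\in\mathcal B$ the interval $s(B)$ avoids $t$ and $t'$, so $B$ either does not meet $\{t<s<t'\}$ or lies in it, and then $B\subset U'$. Outside the discs $v$ does not vanish in this region. Therefore $d(t')-d(t)=\pm\sum d_B$, the sum being over the discs in the region, with the sign $+$ for circles and $-$ for lines (where we cut off the region at large $|x_1|$). By Lemma~\ref{lem:balls} and \eqref{logR},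
\[
\int_{\{t<s<t'\}}e_\varepsilon(v)\ge\sum_B\int_Be_\varepsilon(v)\ge\pi m^2(1-2\beta)|\log\varepsilon|\sum_B|d_B| ,
\]
which gives (iii). In case (c) a disc meeting $\{s<t\}$ lies in it, $d(t)$ is the sum of the degrees of these discs, and (iv) follows in the same way.
\end{proof}

\subsection{Two consequences}

The first consequence makes rigorous the statement that no vortex is located in the annulus. The threshold is $\pi$, the cost of one vortex.

\begin{proposition}[quantization]\label{prop:quant}
In cases \textup{(a)} and \textup{(b)} let $\Lambda<\pi$. There is $\eta(\varepsilon)\to0$, depending only on $\Lambda,s_\pm$ and, in case \textup{(b)}, on $\ell$, such that for small $\varepsilon$ (depending on the same data): if $\int_Ue_\varepsilon(v)\le\Lambda|\log\varepsilon|$, there is $d\in\mathbb Z$ with $\int_I|f_v(t)-d|\,dt\le\eta(\varepsilon)$.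
\end{proposition}

\begin{proof}
Choose $m\in(0,1)$, $\beta\in(0,\frac12)$ with $\pi m^2(1-2\beta)>\Lambda$, and let $G$ be as in Lemma~\ref{lem:slices}. If $d(t)\ne d(t')$ for some $t<t'$ in $G$, then (iii) gives $\int_Ue_\varepsilon(v)\ge\pi m^2(1-2\beta)|\log\varepsilon|>\Lambda|\log\varepsilon|$, a contradiction. So $d(t)$ is a constant $d$ on $G$, and by (ii) $\int_G|f_v-d|\le C\varepsilon|\log\varepsilon|$.

It remains to control the small set $I\setminus G$, where $f_v$ need not be near an integer. For measurable $Z\subset I$ let $U_Z=\{x\in U:s(x)\in Z\}$, intersected with $\{|x_1|<\ell\}$ in case (b). Since $|v|^2\le1+|1-|v|^2|$,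
\[
\|v\|_{L^2(U_Z)}^2\le|U_Z|+|U_Z|^{1/2}\bigl(4\varepsilon^2\Lambda|\log\varepsilon|\bigr)^{1/2}\le C\bigl(|Z|+\varepsilon|\log\varepsilon|^{1/2}\bigr),
\]
and so
\[
\int_Z|f_v|\le\|v\|_{L^2(U_Z)}\|\nabla v\|_{L^2(U)}\le C\bigl(|Z|+\varepsilon|\log\varepsilon|^{1/2}\bigr)^{1/2}|\log\varepsilon|^{1/2}.
\]
With $Z=I\setminus G$, of measure at most $3\varepsilon^\beta$, the right side tends to $0$. With $Z=I$ it is at most $C|\log\varepsilon|^{1/2}$, whence $|d|\,|G|\le\int_G|f_v|+\int_G|f_v-d|\le C|\log\varepsilon|^{1/2}$ and $|d|\,|I\setminus G|\to0$. Adding up, $\int_I|f_v-d|\le\int_G|f_v-d|+\int_{I\setminus G}|f_v|+|d||I\setminus G|\to0$ at a rate depending only on the stated data.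
\end{proof}

The second consequence is a lower bound for the energy inside the disc if the degree seen from the annulus is $k$. Here $\Lambda$ may be arbitrarily large.

\begin{proposition}[lower bound]\label{prop:lower}
In case \textup{(c)} let $m\in(0,1)$, $\beta\in(0,\frac12)$, $\Lambda<\infty$. For all $\varepsilon$ smaller than a constant depending only on these and on $s_\pm$, and for every $k\in\mathbb Z$: if $\int_Ue_\varepsilon(v)\le\Lambda|\log\varepsilon|$ and $|\{t\in I:|f_v(t)-k|\le\frac14\}|\ge\frac12|I|$, then
\[
\int_Ue_\varepsilon(v)\ge\pi m^2(1-2\beta)\,|k|\,|\log\varepsilon| .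
\]
\end{proposition}

\begin{proof}
By (ii) of Lemma~\ref{lem:slices} and Chebyshev, $|\{t\in G:|f_v(t)-d(t)|\ge\frac14\}|\le C\varepsilon|\log\varepsilon|$; and $|I\setminus G|\le3\varepsilon^\beta$. So for small $\varepsilon$, independently of $k$, there is $t\in G$ with $|f_v(t)-k|\le\frac14$ and $|f_v(t)-d(t)|<\frac14$. Then $d(t)=k$, and (iv) gives the claim.
\end{proof}

\section{Competitors}

We need maps with $k$ vortices of degree one near $p_0$, equal to $1$ near $\partial\Omega$. Although the map is $1$ on the part of $\partial D$ off the axis, its total degree in $D$ need not vanish: on the axis nothing is prescribed, and the phase can make its $k$ turns there. To write such a map down we reflect $D$ in the axis and connect each vortex with an opposite singularity on the other side by a chain of dipoles; the phase turns by $2\pi$ across the chain.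

\begin{lemma}\label{lem:comp}
Let $\Omega$ have a neck, $k\ge1$ an integer, $\lambda>0$. For small $\varepsilon$ there is a Lipschitz function $w_\varepsilon$ on $D$, giving a Lipschitz $O(N-1)$-invariant function on $\Omega$, with $|w_\varepsilon|\le1$, $w_\varepsilon=1$ near $\partial\Omega$, and
\[
E_\varepsilon(w_\varepsilon)\le k\pi\sigma(r_0+\lambda)^{N-2}|\log\varepsilon|+C_\lambda .
\]
Extended by $1$ to $B_{\rho_2}\setminus D$, it is $S^1$-valued and smooth on $B_{\rho_2}\setminus\overline{B_{\rho_1}}$, with degree $k$ on each circle $\partial B_t$, $t\in(\rho_1,\rho_2)$.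
\end{lemma}

\begin{proof}
Let $D'\subset\mathbb R^2=\mathbb C$ be the union of $D$ and its reflection in $\{r=0\}$. It is open, and it is connected because $D$ is connected and meets the axis.

\emph{Dipoles.} Let $b\ne b'$ lie in a disc $\Delta$ with $\overline\Delta\subset D'$. The quotient $\frac{x-b}{x-b'}$ is a negative real number only on the open segment between $b$ and $b'$, so its principal argument $\psi$ is smooth off $[b,b']$. Let $\chi\in C_c^\infty(\Delta)$ be $1$ near $[b,b']$. Then $w_{b,b'}=e^{i\chi\psi}$ equals $\frac{x-b}{|x-b|}\cdot\frac{|x-b'|}{x-b'}$ near $[b,b']$. So it is smooth off $\{b,b'\}$, with values in $S^1$, and it equals $1$ off a compact subset of $\Delta$.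

\emph{Chains.} Let $a\in D$ with $r(a)>0$. Subdividing a simple polygonal path in $D'$ from $a$ to a point with $r<0$, we obtain distinct points $a=b_0,b_1,\dots,b_n$ with $r(b_n)<0$ such that any two consecutive ones lie in a disc with closure in $D'$. Put $w_a=\prod_{i=0}^{n-1}w_{b_i,b_{i+1}}$. At $b_1,\dots,b_{n-1}$ the singular factors $\frac{|x-b_i|}{x-b_i}$ and $\frac{x-b_i}{|x-b_i|}$ cancel. So $w_a:D'\setminus\{a,b_n\}\to S^1$ is smooth, equals $1$ off a compact subset of $D'$, and near $a$ equals $\frac{x-a}{|x-a|}$ times a smooth $S^1$-valued map.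

\emph{The competitor.} Since $p_0\in\partial D$, there are distinct points $a_1,\dots,a_k\in D\cap B_{\rho_1}$ with $r(a_j)<r_0+\lambda$, and $\mu>0$ such that the discs $\bar B_\mu(a_j)$ are disjoint and contained in $D\cap B_{\rho_1}\cap\{r<r_0+\lambda\}$. For $\varepsilon<\mu$ let
\[
w_\varepsilon=\prod_{j=1}^k\min\bigl(|x-a_j|/\varepsilon,\,1\bigr)\,w_{a_j}\qquad\text{on }D .
\]
The end points $b_n$ of the chains have $r<0$ and do not matter on $D$. On $B_\varepsilon(a_j)$ the function $w_\varepsilon$ is $(x-a_j)/\varepsilon$ times a smooth map, so $w_\varepsilon$ is Lipschitz. On $B_\mu(a_j)\setminus B_\varepsilon(a_j)$ we have $|w_\varepsilon|=1$ and $|\nabla w_\varepsilon|\le|x-a_j|^{-1}+C$, which contributes at most $\pi|\log\varepsilon|+C$ to $\int e_\varepsilon(w_\varepsilon)\,dr\,dz$. On $B_\varepsilon(a_j)$ we have $|\nabla w_\varepsilon|\le C/\varepsilon$, which contributes $O(1)$. Elsewhere $|w_\varepsilon|=1$ and $|\nabla w_\varepsilon|\le C$. With the weight $\sigma r^{N-2}$, at most $\sigma(r_0+\lambda)^{N-2}$ on the discs, we obtain the energy bound.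

Since $D\cap B_{\rho_2}\subset\{r\ge r_0\}$ stays away from the axis and $w_\varepsilon=1$ off a compact subset of $D$, the extension by $1$ to $B_{\rho_2}\setminus D$ is smooth and $S^1$-valued on $B_{\rho_2}\setminus\bigcup_j\bar B_\mu(a_j)$. Its degree on $\partial B_\mu(a_j)$ is $1$, because the factors $w_{a_i}$, $i\ne j$, are smooth and nonvanishing in $\bar B_\mu(a_j)$. Hence the degree on $\partial B_t$ is $k$ for $t\in(\rho_1,\rho_2)$.
\end{proof}

\section{Proof of Theorem~\ref{thm1}}

We follow Section~\ref{sec:toy}: define $F$, show that it is almost an integer under an energy bound, and minimize with $F$ near $k$.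

\subsection{The functional}
Let $X$ be the set of $O(N-1)$-invariant $u\in1+H_0^1(\Omega;\mathbb C)$; we write $u=v(r,z)$. Functions $1+\phi$ with invariant $\phi\in C_c^\infty(\Omega)$ are dense in $X$: approximate $u-1$ in $H_0^1$ and average over $O(N-1)$. For such a function $v$ is smooth in $D\cap\{r>0\}$ and equal to $1$ off a compact subset of $D$. Since $r\ge r_0$ on $D\cap B_{\rho_2}$, its extension by $1$ to $B_{\rho_2}\setminus D$ is smooth on $B_{\rho_2}$, and
\[
\int_{B_{\rho_2}}\bigl(|v-1|^2+|\nabla v|^2\bigr)\le\frac1{\sigma r_0^{N-2}}\int_\Omega\bigl(|u-1|^2+|\nabla u|^2\bigr).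
\]
By density, extending $v$ by $1$ defines a continuous affine map $X\to H^1(B_{\rho_2})$. The smooth functions just described take the value $1$ on every circle $\partial B_t$, $0<t<\rho_2$, because $p_0-(t,0)\notin D$. We call their restrictions to $B_{\rho_2}$ \emph{smooth approximants}.

Put $I=(\rho_1,\rho_2)$, $A=B_{\rho_2}\setminus\overline{B_{\rho_1}}$, and, with the slices $S_t=\partial B_t$,
\[
F(u)=\frac1{|I|}\int_If_v(t)\,dt=\frac1{2\pi|I|}\int_A(iv,\partial_\tau v).
\]
This functional is weakly continuous on $X$: if $u_n\rightharpoonup u$, then on $A$ we have $v_n\to v$ strongly in $L^2$ by Rellich's theorem and $\nabla v_n\rightharpoonup\nabla v$ weakly in $L^2$. Further, $u\mapsto f_v\in L^1(I)$ is strongly continuous, and so are $u\mapsto\int_Ae_\varepsilon(v)$ and $u\mapsto\int_{B_{\rho_2}}e_\varepsilon(v)$, since $H^1\subset L^4$ in the plane. Finally, since $E_\varepsilon(u)=\sigma\int_De_\varepsilon(v)r^{N-2}\,dr\,dz$, \eqref{neck} gives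
\begin{equation}\label{weights}
E_\varepsilon(u)\ge\sigma r_1^{N-2}\int_Ae_\varepsilon(v),\qquad E_\varepsilon(u)\ge\sigma r_0^{N-2}\int_{B_{\rho_2}}e_\varepsilon(v).
\end{equation}

\subsection{The barrier}
Here the hypothesis $k\,r_0^{N-2}<r_1^{N-2}$ enters. Fix $\kappa$ with
\[
k\,\pi\sigma r_0^{N-2}<\kappa<\pi\sigma r_1^{N-2}.
\]
\begin{lemma}\label{lem:barrier}
There is $\eta(\varepsilon)\to0$ such that, for small $\varepsilon$, every $u\in X$ with $E_\varepsilon(u)\le\kappa|\log\varepsilon|$ satisfies $\int_I|f_v-d|\le\eta(\varepsilon)$ for some $d\in\mathbb Z$. In particular $|F(u)-d|\le\eta(\varepsilon)/|I|$.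
\end{lemma}
\begin{proof}
By \eqref{weights}, $\int_Ae_\varepsilon(v)\le\Lambda_0|\log\varepsilon|$ with $\Lambda_0=\kappa/(\sigma r_1^{N-2})<\pi$. Fix $\Lambda\in(\Lambda_0,\pi)$ and take smooth approximants $v_n\to v$. For large $n$ their energy on $A$ is at most $\Lambda|\log\varepsilon|$, and Proposition~\ref{prop:quant}(a) gives $d_n\in\mathbb Z$ with $\int_I|f_{v_n}-d_n|\le\eta(\varepsilon)$, where $\eta$ does not depend on $n$. Since $f_{v_n}\to f_v$ in $L^1(I)$, the integers $d_n$ are bounded. Pass to a subsequence on which they are constant and let $n\to\infty$.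
\end{proof}

\subsection{Minimization}
Let
\[
\mathcal K=\bigl\{u\in X:\ |u|\le1\text{ a.e.},\ |F(u)-k|\le\tfrac12\bigr\}.
\]
It is weakly closed, and $E_\varepsilon$ is coercive and weakly lower semicontinuous. The map $w_\varepsilon$ of Lemma~\ref{lem:comp} belongs to $\mathcal K$: on $A$ it has modulus one, so $f_{w_\varepsilon}(t)$ is its degree $k$ on $\partial B_t$, and $F(w_\varepsilon)=k$. Hence there is a minimizer $u_\varepsilon$ of $E_\varepsilon$ on $\mathcal K$, and
\begin{equation}\label{upper}
E_\varepsilon(u_\varepsilon)\le k\pi\sigma(r_0+\lambda)^{N-2}|\log\varepsilon|+C_\lambda\qquad\text{for every fixed }\lambda>0\text{ and all small }\varepsilon .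
\end{equation}
For a suitable small $\lambda$ and all small $\varepsilon$ the right side is at most $\kappa|\log\varepsilon|$. Lemma~\ref{lem:barrier} gives $d\in\mathbb Z$ with $|F(u_\varepsilon)-d|\le\eta(\varepsilon)/|I|$. Since $|F(u_\varepsilon)-k|\le\frac12$, we have $d=k$ for small $\varepsilon$, so
\begin{equation}\label{inactive}
\int_I|f_{v_\varepsilon}-k|\le\eta(\varepsilon),\qquad|F(u_\varepsilon)-k|\le\eta(\varepsilon)/|I|\to0 ,
\end{equation}
where $u_\varepsilon=v_\varepsilon(r,z)$. The constraint on $F$ is inactive.

\subsection{The equation}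
Let $\phi\in C_c^\infty(\Omega;\mathbb C)$ be invariant. As $\tau\to0$, the maps $P(u_\varepsilon+\tau\phi)\in X$ are bounded in $H^1$ and tend in $L^2$ to $Pu_\varepsilon=u_\varepsilon$, hence tend to $u_\varepsilon$ weakly in $H^1$. So $F(P(u_\varepsilon+\tau\phi))\to F(u_\varepsilon)$, and $P(u_\varepsilon+\tau\phi)\in\mathcal K$ for small $|\tau|$. With \eqref{proj},
\[
E_\varepsilon(u_\varepsilon)\le E_\varepsilon(P(u_\varepsilon+\tau\phi))\le E_\varepsilon(u_\varepsilon+\tau\phi).
\]
The right side is a polynomial in $\tau$, as $u_\varepsilon$ is bounded. Hence $E_\varepsilon'(u_\varepsilon)[\phi]=0$. For a general $\phi\in C_c^\infty(\Omega;\mathbb C)$, invariance of $u_\varepsilon$ and $E_\varepsilon$ gives $E_\varepsilon'(u_\varepsilon)[\phi]=E_\varepsilon'(u_\varepsilon)[\phi\circ R]$ for all $R\in O(N-1)$. Averaging over $R$ we get $E'_\varepsilon(u_\varepsilon)[\phi]=E'_\varepsilon(u_\varepsilon)[\bar\phi]=0$, where $\bar\phi$ is the invariant average of $\phi$. So $u_\varepsilon$ is a bounded weak solution of \eqref{GL} with $u_\varepsilon=1$ on $\partial\Omega$, and elliptic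 regularity gives $u_\varepsilon\in C^\infty(\overline\Omega)$.

\subsection{Energy and nonconvergence}
Dividing \eqref{upper} by $|\log\varepsilon|$, letting $\varepsilon\to0$ and then $\lambda\to0$, we get $\limsup E_\varepsilon(u_\varepsilon)/|\log\varepsilon|\le k\pi\sigma r_0^{N-2}$. Conversely, $\int_{B_{\rho_2}}e_\varepsilon(v_\varepsilon)\le C|\log\varepsilon|$ by \eqref{weights}. By \eqref{inactive}, for small $\varepsilon$ any sufficiently close smooth approximant $\tilde v$ of $v_\varepsilon$ satisfies $\int_I|f_{\tilde v}-k|\le|I|/16$, so $|\{t\in I:|f_{\tilde v}-k|>\frac14\}|\le\frac14|I|$. Proposition~\ref{prop:lower}, applied to $\tilde v$ on $B_{\rho_2}$, passage to the limit $\tilde v\to v_\varepsilon$, and \eqref{weights} give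
\[
E_\varepsilon(u_\varepsilon)\ge\sigma r_0^{N-2}\,\pi m^2(1-2\beta)\,k\,|\log\varepsilon|
\]
for all $\varepsilon$ small depending on $m\in(0,1)$ and $\beta\in(0,\frac12)$. Let $m\to1$ and $\beta\to0$ to obtain \eqref{sharp}.

If a subsequence of $u_\varepsilon$ converged weakly in $H^1$ to $1$, then along it $F(u_\varepsilon)\to F(1)=0$ by weak continuity, contradicting $F(u_\varepsilon)\to k\ge1$. This proves Theorem~\ref{thm1}. \hfill$\square$

\begin{proof}[Proof of Corollary~\ref{cor}]
By Lemma~\ref{lem:dom}, $\Omega_{1/8}$ satisfies the hypotheses of Theorem~\ref{thm1} with $k=1$ and those of Conjecture~\ref{conj}. This gives the first claim. For the second let $\delta\le\frac18$ and $\delta<\frac13K^{-1/(N-2)}$. Then Theorem~\ref{thm1} applies to $\Omega_\delta$ for $k=1,\dots,K$. The complex conjugate of a solution is a solution with the same energy, and $F(\bar u)=-F(u)$. So for small $\varepsilon$ there are $2K$ solutions on which $F$ is close to $\pm1,\dots,\pm K$. They are distinct and, as $F(1)=0$, none of the $2K$ families has a subsequence converging weakly to $u_*$.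
\end{proof}

\section{Proof of Theorem~\ref{thm2}}

Now $\Omega=\Omega_\delta$, $p_0=(\delta,0)$, $I=(\frac12,\frac34)$; put $S=S^{N-2}$ and $M=S\times I$. Constants $C_N$ depend only on $N$ and may change from line to line. Without symmetry, a map $v$ has for each $\omega\in S$ a different planar restriction $v_\omega$ to the meridian half plane through $\omega$. There are two new difficulties. First, a small energy on average does not exclude that a few meridians carry a lot of energy, and there $f_v$ may be large; we shall therefore truncate it. Second, quantization on meridians yields an integer $d(\omega)$ for most $\omega$, and we must show that it is the same for most $\omega$. For this we use the strip case of Proposition~\ref{prop:quant} on surfaces transversal to the meridians: if the degree changes from one meridian to another, a zero must be located in between, and this costs energy.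

\subsection{Reduction to data $1$}
Since $\partial\Omega$ is connected and simply connected, $g=e^{i\varphi_0}$ and $\varphi_*\in C^\infty(\overline\Omega)$. Write $u=u_*v$; then $u\in H_g^1$ if and only if $v\in1+H_0^1(\Omega)$. From $\nabla u=u_*(\nabla v+iv\nabla\varphi_*)$ we see that, if $|v|\le1$,
\begin{equation}\label{compare}
E_\varepsilon(v)\le2E_\varepsilon(u)+\int_\Omega|\nabla\varphi_*|^2,\qquad E_\varepsilon(u)\le2E_\varepsilon(v)+\int_\Omega|\nabla\varphi_*|^2 .
\end{equation}

\subsection{The functional}
For $v\in1+H_0^1(\Omega)$ and $\omega\in S$ let $v_\omega(r,z)=v(r\omega,z)$ on $D\cap B_{3/4}$, $v_\omega=1$ on $B_{3/4}\setminus D$, and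
\[
V(\omega,t,\vartheta)=v_\omega(p_0+te^{i\vartheta}),\qquad f_v(\omega,t)=\frac1{2\pi}\int_{-\pi}^\pi(iV,\partial_\vartheta V)\,d\vartheta .
\]
In this section $F$ denotes the functional
\[
F(v)=\frac1{|M|}\int_MT(f_v),\qquad T(s)=\min\bigl(1,\max(0,2s-\tfrac12)\bigr).
\]
So $T=0$ for $s\le\frac14$ and $T=1$ for $s\ge\frac34$. For $v\in1+C_c^\infty(\Omega)$ the maps $v_\omega$ and $V$ are smooth, and $f_v(\omega,\cdot)$ is the function $f_{v_\omega}$ of Section~\ref{sec:planar} for circles about $p_0$. Where $V\ne1$ and $t\in I$ we have $\frac13\le r\le\delta+\frac34\le\frac78$. There the change between $x$ and the coordinates $(\omega,t,\vartheta)$ has bounded derivatives in both directions, so $v\mapsto V$ is a continuous affine map from $1+H_0^1(\Omega)$ to $H^1(S\times I\times S^1)$, and $v\mapsto f_v\in L^1(M)$ is strongly continuous.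

\begin{lemma}\label{lem:weak}
$F$ is weakly continuous on $1+H_0^1(\Omega)$.
\end{lemma}
\begin{proof}
Because of $T$ it does not suffice that $f_v$ passes to the limit weakly; we need compactness in $L^1(M)$. Let $v\in1+C_c^\infty(\Omega)$ and let $\partial$ be a first-order derivative in $(\omega,t)$. Since $(ia,b)=-(ib,a)$, integration by parts in $\vartheta$ gives $\int(iV,\partial_\vartheta\partial V)\,d\vartheta=-\int(i\partial_\vartheta V,\partial V)\,d\vartheta=\int(i\partial V,\partial_\vartheta V)\,d\vartheta$, and therefore
\[
\partial f_v=\frac1\pi\int_{-\pi}^\pi(i\partial V,\partial_\vartheta V)\,d\vartheta .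
\]
No second derivatives remain, so $\|f_v\|_{W^{1,1}(M)}\le C(1+\|v\|_{H^1}^2)$. By density and lower semicontinuity of the total variation, $\|f_v\|_{BV(M)}\le C(1+\|v\|_{H^1}^2)$ for all $v\in1+H_0^1(\Omega)$. If $v_n\rightharpoonup v$, then $(f_{v_n})$ is precompact in $L^1(M)$, because bounded sets of $BV(M)$ are. Moreover $f_{v_n}\to f_v$ in the sense of distributions, since $V_n\to V$ strongly and $\partial_\vartheta V_n\rightharpoonup\partial_\vartheta V$ weakly in $L^2$. So $f_{v_n}\to f_v$ in $L^1(M)$. As $T$ is Lipschitz, $F(v_n)\to F(v)$.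
\end{proof}

\subsection{The barrier}

\begin{lemma}\label{lem:barrier2}
There are $\kappa_1>0$ and $c_N>0$ depending only on $N$, and $\varepsilon_1>0$ depending on $N$ and $\delta$, such that for $\varepsilon<\varepsilon_1$ and every $v\in1+H_0^1(\Omega)$ with $|v|\le1$ and $E_\varepsilon(v)<\kappa_1|\log\varepsilon|$:
\begin{itemize}
\item[(i)] $F(v)\notin(\frac1{10},\frac9{10})$;
\item[(ii)] if $F(v)>\frac12$, then $E_\varepsilon(v)\ge c_N\delta^{N-2}|\log\varepsilon|$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Reduction to smooth maps.} Take $\phi_n\in C_c^\infty(\Omega)$ with $\phi_n\to v-1$ in $H^1$ and a.e., and a bounded smooth $\Psi:\mathbb C\to\mathbb C$ with bounded derivatives and $\Psi(y)=y$ for $|y|\le2$. Put $v_n=1+\Psi(\phi_n)\in1+C_c^\infty(\Omega)$. Since $|v-1|\le2$, we have $v_n\to v$ in $H^1$. As the $v_n$ are uniformly bounded, also $E_\varepsilon(v_n)\to E_\varepsilon(v)$, and $F(v_n)\to F(v)$. Both conclusions pass to the limit. So we may assume $v\in1+C_c^\infty(\Omega)$ with $E_\varepsilon(v)<\kappa|\log\varepsilon|$, where $\kappa=\kappa_1(N)$ is chosen in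 Step 3, without the bound $|v|\le1$. Below, $o(1)$ denotes quantities tending to $0$ as $\varepsilon\to0$ uniformly in $v$.

\emph{Step 1: meridians.} Let $e_1(\omega)$ be the planar energy of $v_\omega$ on $B_{3/4}\setminus\overline{B_{1/2}}$. Since $r\ge\frac13$ there wherever $v_\omega\ne1$, we have $\int_Se_1\le3^{N-2}\kappa|\log\varepsilon|$. Let $\Theta=\{\omega:e_1(\omega)\le|\log\varepsilon|\}$; then $|S\setminus\Theta|\le3^{N-2}\kappa$. On each circle $\partial B_t$, $t\in I$, $v_\omega$ takes the value $1$, at $p_0-(t,0)$. By Proposition~\ref{prop:quant}(a) with $\Lambda=1$, for each $\omega\in\Theta$ there is $d(\omega)\in\mathbb Z$ with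
\[
\int_I|f_v(\omega,t)-d(\omega)|\,dt=o(1),
\]
uniformly in $\omega\in\Theta$. For small $\varepsilon$, $d(\omega)$ is the integer nearest to the mean of $f_v(\omega,\cdot)$, so it is measurable in $\omega$.

\emph{Step 2: parallels.} For $R\in SO(N-1)$ let $\gamma_R(\theta)=R(\cos\theta,\sin\theta,0,\dots,0)\in S$, a great circle. For $t\in I$ define $V_{R,t}$ on $\mathbb R\times(0,2\pi)$ by
\[
V_{R,t}(y)=V(\gamma_R(y_2),t,y_1)\ \text{ if }|y_1|\le\pi,\qquad V_{R,t}(y)=1\ \text{ if }|y_1|>\pi .
\]
If $|\vartheta|\in[\frac\pi2,\pi]$, the point $p_0+te^{i\vartheta}$ has first coordinate at most $\delta$, so it is not in $D$ by \eqref{hyper}. Hence $V_{R,t}=1$ for $|y_1|\ge\frac\pi2$, and $V_{R,t}$ is smooth. The derivatives in $y_1$ and $y_2$ are $t$ and $r$ times derivatives of $v$ in two orthogonal unit directions. Since $t,r\le1$ where $V\ne1$, $e_\varepsilon(V_{R,t})\le e_\varepsilon(v)$ at corresponding points. Put $e_2(R,t)=\int_{\mathbb R\times(0,2\pi)}e_\varepsilon(V_{R,t})\,dy$. If $R$ is distributed according to normalized Haar measure $dR$, then $\gamma_R(\theta)$ is uniform on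 $S$ for each fixed $\theta$. Also $dt\,d\vartheta\le2\,dr\,dz$, as $t\ge\frac12$, and $r\ge\frac13$ where the energy density is nonzero. Therefore
\[
\int dR\int_Ie_2(R,t)\,dt\le\frac{2\pi}\sigma\cdot2\cdot3^{N-2}E_\varepsilon(v)\le\frac{4\pi}\sigma3^{N-2}\kappa|\log\varepsilon| .
\]
So $e_2(R,t)\le|\log\varepsilon|$ off a set of pairs $(R,t)$ of $dR\,dt$-measure at most $C_N\kappa$. For the remaining pairs Proposition~\ref{prop:quant}(b), with $\ell=\pi$, $(s_-,s_+)=(0,2\pi)$, $\Lambda=1$, gives $d'(R,t)\in\mathbb Z$ with
\[
\int_0^{2\pi}|f_v(\gamma_R(\theta),t)-d'(R,t)|\,d\theta=o(1),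
\]
uniformly in $(R,t)$, and $d'$ is measurable for the same reason as $d$.

\emph{Step 3: one integer for most of $M$.} Let $R$ be Haar distributed, $t$ uniform in $I$, and $\theta,\theta'$ uniform in $(0,2\pi)$, all independent. Then $(\gamma_R(\theta),t)$ is uniform on $M$, and so is $(\gamma_R(\theta'),t)$. By Steps 1 and 2 and Chebyshev, except with probability at most $C_N\kappa+o(1)$ the following holds: $\gamma_R(\theta)\in\Theta$, and $f_v(\gamma_R(\theta),t)$ is within $\frac18$ of both $d(\gamma_R(\theta))$ and $d'(R,t)$, and the same for $\theta'$. Integers that close coincide, so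
\[
d(\gamma_R(\theta))=d'(R,t)=d(\gamma_R(\theta')).
\]
We want this for independent points. If $N=3$, the pair $(\gamma_R(\theta),\gamma_R(\theta'))$ is uniform on $S^1\times S^1$. Let $N\ge4$. The law of this pair is $SO(N-1)$-invariant with angle uniform on $[0,\pi]$. The uniform law on $S\times S$ is $SO(N-1)$-invariant with angle density proportional to $\sin^{N-3}$. Since $SO(N-1)$, $N-1\ge3$, is transitive on pairs with a given angle in $(0,\pi)$, an invariant law is determined by the law of the angle (angles $0$ and $\pi$ having probability zero here). Hence the uniform law is at most $C_N$ times the law of $(\gamma_R(\theta),\gamma_R(\theta'))$. In all cases, for independent uniform $\omega,\omega'\in S$,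
\[
\mathbb P\bigl(\omega,\omega'\in\Theta,\ d(\omega)=d(\omega')\bigr)\ge1-C_N\kappa-o(1).
\]
With $p_j=\mathbb P(\omega\in\Theta,\ d(\omega)=j)$ the left side is $\sum_jp_j^2$, and $\sum_jp_j\le1$. So $\max_jp_j\ge\sum_jp_j^2\ge1-C_N\kappa-o(1)$. Together with Step 1 there is $d\in\mathbb Z$ with
\begin{equation}\label{oned}
\bigl|\{(\omega,t)\in M:|f_v-d|>\tfrac18\}\bigr|\le(C_N\kappa+o(1))|M|\le\tfrac1{10}|M|,
\end{equation}
if $\kappa=\kappa_1(N)$ is chosen small and then $\varepsilon$ is small. Where $|f_v-d|\le\frac18$, we have $T(f_v)=0$ if $d\le0$ and $T(f_v)=1$ if $d\ge1$. Hence $F(v)\le\frac1{10}$ in the first case and $F(v)\ge\frac9{10}$ in the second. This is (i).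

\emph{Step 4: proof of (ii).} Let $F(v)>\frac12$, so $d\ge1$. By \eqref{oned} and Fubini, $|\{t\in I:|f_v(\omega,t)-d|>\frac18\}|\le\frac12|I|$ for $\omega$ in a set of measure at least $\frac45\sigma$. Since $r\ge\delta$ on $D\cap B_{3/4}$, the planar energy of $v_\omega$ on $B_{3/4}$ has integral over $S$ at most $\delta^{-(N-2)}\kappa_1|\log\varepsilon|$. So it is at most $\Lambda|\log\varepsilon|$, with $\Lambda=10\kappa_1\delta^{-(N-2)}/\sigma$, off a set of measure at most $\frac\sigma{10}$. On the remaining set of $\omega$, of measure at least $\frac7{10}\sigma$, Proposition~\ref{prop:lower}, with $m^2(1-2\beta)=\frac12$, $k=d$ and $(s_-,s_+)=(\frac12,\frac34)$, bounds this energy below by $\frac\pi2|\log\varepsilon|$ for all $\varepsilon$ small depending on $N$ and $\delta$. It is essential here that the smallness of $\varepsilon$ in that proposition does not depend on $k$. Integrating over $\omega$ with $r\ge\delta$ we get $E_\varepsilon(v)\ge\frac{7\sigma}{10}\cdot\frac\pi2\,\delta^{N-2}|\log\varepsilon|$.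
\end{proof}

\subsection{Conclusion}
The threshold $\kappa_1(N)$ does not depend on $\delta$, while the cost of a vortex sphere at the neck is of order $\delta^{N-2}|\log\varepsilon|$. So choose $\delta_0\le\frac18$ with
\[
4\pi\sigma(2\delta_0)^{N-2}<\kappa_1(N),
\]
and let $\delta\le\delta_0$. Let
\[
\mathcal K=\bigl\{u\in H_g^1(\Omega;\mathbb C):\ |u|\le1\text{ a.e.},\ F(u/u_*)\ge\tfrac12\bigr\},
\]
which is weakly closed by Lemma~\ref{lem:weak}. Let $w_\varepsilon$ be the map of Lemma~\ref{lem:comp} with $k=1$ and $\lambda=\delta$. Then $f_{w_\varepsilon}\equiv1$ on $M$ and $F(w_\varepsilon)=1$, so $u_*w_\varepsilon\in\mathcal K$, and by \eqref{compare} $E_\varepsilon(u_*w_\varepsilon)\le2\pi\sigma(2\delta)^{N-2}|\log\varepsilon|+C$. Since $E_\varepsilon$ is coercive and weakly lower semicontinuous, it has a minimizer $u_\varepsilon$ on $\mathcal K$. By \eqref{compare} again, $v_\varepsilon=u_\varepsilon/u_*$ satisfies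
\[
E_\varepsilon(v_\varepsilon)\le4\pi\sigma(2\delta)^{N-2}|\log\varepsilon|+C<\kappa_1|\log\varepsilon|
\]
for small $\varepsilon$. Since $F(v_\varepsilon)\ge\frac12$, Lemma~\ref{lem:barrier2} gives $F(v_\varepsilon)\ge\frac9{10}$ and $E_\varepsilon(v_\varepsilon)\ge c_N\delta^{N-2}|\log\varepsilon|$. With \eqref{compare}, $c|\log\varepsilon|\le E_\varepsilon(u_\varepsilon)\le C|\log\varepsilon|$ with $c>0$ for small $\varepsilon$.

\emph{Local minimality.} Let $w_n\to u_\varepsilon$ in $H^1_g$. Then $Pw_n\in H_g^1$, because $|g|=1$. The sequence $Pw_n$ is bounded in $H^1$ and tends in $L^2$ to $Pu_\varepsilon=u_\varepsilon$, so it tends to $u_\varepsilon$ weakly in $H^1$, and $F(Pw_n/u_*)\to F(v_\varepsilon)>\frac12$. Hence $Pw_n\in\mathcal K$ for large $n$, and by \eqref{proj} $E_\varepsilon(w_n)\ge E_\varepsilon(Pw_n)\ge E_\varepsilon(u_\varepsilon)$. So no sequence with smaller energy converges to $u_\varepsilon$, that is, $u_\varepsilon$ is a local minimizer. Testing with $u_\varepsilon+\tau\phi$, $\phi\in C_c^\infty(\Omega;\mathbb C)$, shows that it is a weak solution of \eqref{GL};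 being bounded, it is smooth on $\overline\Omega$ by elliptic regularity.

\emph{No convergence.} If $u_{\varepsilon_n}\rightharpoonup u_*$ in $H^1$ along a sequence $\varepsilon_n\to0$, then $v_{\varepsilon_n}\rightharpoonup1$ in $H^1$ and $F(v_{\varepsilon_n})\to F(1)=0$ by Lemma~\ref{lem:weak}. This contradicts $F(v_{\varepsilon_n})\ge\frac9{10}$ and completes the proof of Theorem~\ref{thm2}. \hfill$\square$

\begin{thebibliography}{1}
\bibitem{source} \emph{Asymptotics for the Ginzburg--Landau Equation in Arbitrary Dimensions}, \texttt{http://sites.math.rutgers.edu/\textasciitilde brezis/PUBlications/172-J.pdf}.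
\end{thebibliography}

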